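# Square-zero ideals with representation-finite quotient: an algebra of representation dimension four

## 1. The bound $\operatorname{rep.dim}\le 3$ as a first guess, tested on small algebras

Let $A$ be an artin algebra, and let $I$ be an ideal of $A$ with $I^2=0$ such that $A/I$ has only finitely many indecomposable modules up to isomorphism. Does $A$ have representation dimension at most $3$? The question is posed in "On the finitistic dimension conjecture I: related to representation-finite algebras" (https://core.ac.uk/download/pdf/82058653.pdf).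

The answer one would first guess is yes. Since $I^2=0$, every $A$-module $X$ has a submodule $X_0=\{x\in X: Ix=0\}$ that contains $IX$. So $X_0$ and $X/X_0$ are both $A/I$-modules, and $X$ is built in two layers from a finite supply of pieces. One expects resolutions of length one by finitely many modules, and we shall see that this is what $\operatorname{rep.dim}\le 3$ asks for. There is also evidence: the answer is known to be positive when $I=\operatorname{rad}(A)$ (that is, $\operatorname{rad}^2(A)=0$), and when $I=\operatorname{rad}^n(A)$, where $n+1$ is the nilpotency index of $\operatorname{rad}(A)$ and $A/\operatorname{rad}^n(A)$ is representation-finite.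

Let us fix the terms. Modules are finitely generated left modules unless said otherwise, $A$-mod is their category, and $D$ is the standard duality. For a module $M$, $\operatorname{add}M$ is the class of direct summands of finite direct sums of copies of $M$. The algebra is representation-finite if $A$-mod has finitely many isomorphism classes of indecomposables. For quiver algebras, paths compose from right to left, so modules are covariant representations: a space $X_i=e_iX$ at each vertex $i$, and a map $X_i\to X_j$ for each arrow $i\to j$.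

**Definition.** A module $M$ is a generator if every indecomposable projective is isomorphic to a direct summand of $M$, and a generator-cogenerator if the same also holds for every indecomposable injective. The representation dimension of $A$ is
$$\operatorname{rep.dim}(A)=\inf\{\operatorname{gl.dim}\operatorname{End}_A(M): M \text{ a generator-cogenerator of } A\text{-mod}\}.$$

The values lie in $\{0,1,2,\dots,\infty\}$, so if $\operatorname{rep.dim}(A)\le3$, then some $M$ has $\operatorname{gl.dim}\operatorname{End}_A(M)\le 3$.

**Definition.** An exact sequence in $A$-mod is $M$-exact if it stays exact under $\operatorname{Hom}_A(M,-)$.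

For example, let $A=k[x]/(x^2)$. Its only indecomposable injective is $A$, so $A$ and $A\oplus k$ are both generator-cogenerators. The exact sequence $0\to k\to A\to k\to 0$ is $A$-exact, but it is not $(A\oplus k)$-exact: the identity of $k$ does not lift to $A$, because the sequence does not split.

We use the following textbook facts. Put $\Gamma=\operatorname{End}_A(M)$, again an artin algebra. Its global dimension is the same on both sides and can be computed on finitely generated modules. For $X\in A$-mod, $\operatorname{Hom}_A(M,X)$ is a right $\Gamma$-module by composition. The functor $\operatorname{Hom}_A(M,-)$ is an equivalence from $\operatorname{add}M$ to the finitely generated projective right $\Gamma$-modules, and for $M_0\in\operatorname{add}M$ and any $X$ the map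
$$\operatorname{Hom}_A(M_0,X)\to\operatorname{Hom}_\Gamma(\operatorname{Hom}_A(M,M_0),\operatorname{Hom}_A(M,X))\tag{1.1}$$
is bijective (clear for $M_0=M$; both sides are additive in $M_0$).

**Proposition 1.1 (Auslander's criterion).**

(i) If $M$ is a generator-cogenerator with $\operatorname{gl.dim}\operatorname{End}_A(M)\le 3$, then every $X\in A$-mod has an $M$-exact sequence $0\to M_1\to M_0\to X\to 0$ with $M_0,M_1\in\operatorname{add}M$.

(ii) If $M$ is a generator and every $X\in A$-mod has an $M$-exact sequence $0\to M_n\to\dots\to M_0\to X\to 0$ with all $M_i\in\operatorname{add}M$, then $\operatorname{gl.dim}\operatorname{End}_A(M)\le n+2$.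

*Proof.* (i) Take an injective copresentation $0\to X\to J^0\to J^1$. Then $J^0,J^1\in\operatorname{add}M$, and with $F$ the cokernel of the middle map the sequence
$$0\to\operatorname{Hom}_A(M,X)\to\operatorname{Hom}_A(M,J^0)\to\operatorname{Hom}_A(M,J^1)\to F\to 0$$
is exact with two projective middle terms. By dimension shifting, $\operatorname{Ext}^2_\Gamma(\operatorname{Hom}_A(M,X),-)\cong\operatorname{Ext}^4_\Gamma(F,-)=0$, so $\operatorname{pd}\operatorname{Hom}_A(M,X)\le 1$. Hence there is a projective resolution
$$0\to\operatorname{Hom}_A(M,M_1)\to\operatorname{Hom}_A(M,M_0)\to\operatorname{Hom}_A(M,X)\to 0$$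
with $M_i\in\operatorname{add}M$. By (1.1) its maps come from maps $M_1\to M_0\to X$ with composite zero. Since $A\in\operatorname{add}M$, applying $\operatorname{Hom}_A(A,-)$ to $0\to M_1\to M_0\to X\to0$ gives a direct summand of a finite direct sum of copies of the exact sequence just displayed. So $0\to M_1\to M_0\to X\to 0$ is exact, and it is $M$-exact by construction.

(ii) A finitely generated right $\Gamma$-module $F$ has a presentation $\operatorname{Hom}_A(M,M'')\to\operatorname{Hom}_A(M,M')\to F\to 0$ with $M',M''\in\operatorname{add}M$, induced by a map $M''\to M'$. The kernel of the first map is $\operatorname{Hom}_A(M,X)$ with $X=\ker(M''\to M')$. The given sequence for $X$ becomes a projective resolution of length $n$ of $\operatorname{Hom}_A(M,X)$, so $\operatorname{pd}F\le n+2$. $\square$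

Now we test the guess.

*The case $I=0$.* Here $A$ itself is representation-finite. Let $M$ be the sum of all indecomposables. Each $X$ lies in $\operatorname{add}M$, so $0\to X\to X\to0$ serves in (ii) with $n=0$, and $\operatorname{gl.dim}\operatorname{End}_A(M)\le 2$.

*The Kronecker algebra.* Let $A$ be the path algebra of two arrows $\alpha_1,\alpha_2:a\to b$, and let $I$ be the span of the arrows. Then $I^2=0$ and $A/I\cong k\times k$. For infinite $k$ the algebra is not representation-finite: the modules $R_\lambda$ with $k$ at both vertices, $\alpha_1=1$, $\alpha_2=\lambda$, are indecomposable and pairwise non-isomorphic. We have $P_b=S_b$ and $I_a=S_a$, and $I_b$ has basis $w_1,w_2$ at $a$ and $z$ at $b$, with $\alpha_iw_i=z$ and $\alpha_iw_k=0$ for $i\ne k$. Take the generator-cogenerator $M=S_a\oplus S_b\oplus P_a\oplus I_b$. The sequence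
$$0\to S_b\to P_a\to R_\lambda\to 0,$$
with left map onto the span of $\alpha_2-\lambda\alpha_1$, is $M$-exact. Indeed, maps from the projectives $P_a$ and $S_b$ lift. A map $S_a\to R_\lambda$ sends the generator to some $\mu\in k$ with $\alpha_1\mu=\mu=0$. For a map $f:I_b\to R_\lambda$ write $f(w_k)=\mu_k$ and $f(z)=\zeta$; then $\alpha_1w_2=0$ gives $\mu_2=0$, $\alpha_2w_2=z$ gives $\zeta=\lambda\mu_2=0$, and $\alpha_1w_1=z$ gives $\mu_1=\zeta=0$. So $\operatorname{Hom}_A(S_a,R_\lambda)=\operatorname{Hom}_A(I_b,R_\lambda)=0$, and nothing else has to lift.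

So far the guess holds. The next section turns the two-layer heuristic into a proof, and shows where that proof needs an extra hypothesis.

## 2. A generator that always works, and the injectives it misses

Throughout this section $A$ is an artin algebra, $I^2=0$, and $A/I$ is representation-finite. Note that $I\subseteq\operatorname{rad}A$, because $I$ is nilpotent.

Let $N$ be the direct sum of all indecomposable $A/I$-modules, one from each isomorphism class. So $\operatorname{add}N$ is the class of all $A$-modules killed by $I$. For $Y\in A/I$-mod let $P(Y)\to Y$ be its projective cover over $A$, with kernel $\Omega Y$, and put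
$$\hat Y=P(Y)/I\,\Omega Y,\qquad M'=N\oplus\bigoplus_{Y\text{ indecomposable in }A/I\text{-mod}}\hat Y.\tag{2.1}$$
Since $P(-)$ and $\Omega$ respect direct sums, $\hat Y$ is additive in $Y$, so $\hat Y\in\operatorname{add}M'$ for every $A/I$-module $Y$.

As an example, let $A=k[x]/(x^4)$ and $I=(x^2)$. For $Y=k$ we have $\Omega Y=(x)$ and $I\Omega Y=(x^3)$, so $\hat Y=k[x]/(x^3)$. For $Y=k[x]/(x^2)$ we have $\Omega Y=(x^2)$ and $I\Omega Y=0$, so $\hat Y=A$. Here $M'$ is the sum of all four indecomposables.

*$M'$ is a generator.* Let $P$ be indecomposable projective and $Y=P/IP$, which is indecomposable since its top is simple. As $I\subseteq\operatorname{rad}A$, the projective cover of $Y$ is $P$, so $\Omega Y=IP$, $I\Omega Y=I^2P=0$, and $\hat Y=P$.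

**Lemma 2.1.** Let $X\in A$-mod, $X_0=\{x\in X: Ix=0\}$ and $Y=X/X_0$. Then $Y\in A/I$-mod and there is an $M'$-exact sequence
$$0\to\Omega Y/I\Omega Y\to X_0\oplus\hat Y\to X\to 0\tag{2.2}$$
whose first term lies in $\operatorname{add}N$ and whose second term lies in $\operatorname{add}M'$.

*Proof.* **Step 1: build the sequence.** For $a\in A$ and $x\in X_0$ we have $I(ax)\subseteq Ix=0$, so $X_0$ is a submodule. It contains $IX$ because $I^2=0$, so $IY=0$. Lift $P(Y)\to Y$ along $X\to Y$ to $q:P(Y)\to X$. Then $q(\Omega Y)\subseteq X_0$, hence $q(I\Omega Y)=I\,q(\Omega Y)=0$, and $q$ induces $\hat q:\hat Y\to X$. The map $X_0\oplus\hat Y\to X$, $(x_0,z)\mapsto x_0+\hat q(z)$, is onto, since $q(P(Y))$ maps onto $X/X_0$. Its kernel consists of the pairs $(-\hat q(z),z)$ with $\hat q(z)\in X_0$, and this condition says $z\in\Omega Y/I\Omega Y$. So the kernel is isomorphic to $\Omega Y/I\Omega Y$, which is killed by $I$.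

**Step 2: lift maps from $N$.** The image of a map from an $A/I$-module to $X$ is killed by $I$, so it lies in $X_0$, and the map lifts to the summand $X_0$.

**Step 3: lift maps from $\hat Y'$.** Let $Y'\in A/I$-mod and $\varphi:\hat Y'\to X$, also viewed as a map on $P(Y')$. Since $\varphi(I\Omega Y')=0$, we get $I\varphi(\Omega Y')=0$, that is, $\varphi(\Omega Y')\subseteq X_0$. Lift the composite $P(Y')\to X\to Y$ along $P(Y)\to Y$ to $\ell:P(Y')\to P(Y)$. The composite kills $\Omega Y'$, so $\ell(\Omega Y')\subseteq\Omega Y$, and $\ell$ induces $\hat\ell:\hat Y'\to\hat Y$. The map $\varphi-\hat q\hat\ell$ becomes zero in $Y$, so it has image in $X_0$. Thus $(\varphi-\hat q\hat\ell,\hat\ell):\hat Y'\to X_0\oplus\hat Y$ lifts $\varphi$. $\square$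

**Theorem A.** Let $A$ be an artin algebra and $I$ an ideal with $I^2=0$ and $A/I$ representation-finite.

(a) There is always a generator $M'$ of $A$-mod, namely (2.1), with $\operatorname{gl.dim}\operatorname{End}_A(M')\le 3$.

(b) If every indecomposable injective $Q$ satisfies $Q\in\operatorname{add}M'$ (for example, $Q$ projective or $IQ=0$) or $IQ\subseteq\operatorname{soc}Q$, then $\operatorname{rep.dim}(A)\le 3$. In particular this holds if $A$ is self-injective, or $\operatorname{rad}(A)\,I=0$, or $I\operatorname{rad}(A)=0$. This contains both known cases of Section 1.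

*Proof.* (a) This is Lemma 2.1 together with Proposition 1.1(ii) for $n=1$.

(b) Put $M=M'\oplus DA$, a generator-cogenerator. First let $X$ have no nonzero injective summand. We claim that (2.2) is $M$-exact. Maps from indecomposable injectives in $\operatorname{add}M'$ lift by the lemma. Let $Q\notin\operatorname{add}M'$ be indecomposable injective, so $IQ\subseteq\operatorname{soc}Q$, and let $\varphi:Q\to X$. A monomorphism $Q\to X$ would split, so $\ker\varphi\ne0$, and $\varphi$ kills the simple module $\operatorname{soc}Q$. Since $I(Q/\operatorname{soc}Q)=0$, the image of $\varphi$ is killed by $I$, lies in $X_0$, and $\varphi$ lifts. For a general $X=X'\oplus J$, with $J$ injective and $X'$ without nonzero injective summand, add $0\to 0\to J\to J\to0$ to the sequence for $X'$. Proposition 1.1(ii) with $n=1$ gives $\operatorname{gl.dim}\operatorname{End}_A(M)\le3$.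

If $A$ is self-injective, all injectives are projective, hence in $\operatorname{add}M'$. If $\operatorname{rad}(A)I=0$, then $\operatorname{rad}(A)\,IQ=0$, so $IQ\subseteq\operatorname{soc}Q$ for all $Q$. If $I\operatorname{rad}(A)=0$, the previous case applies to $A^{op}$ and $I$: the quotient $A^{op}/I=(A/I)^{op}$ is representation-finite by duality. Moreover $\operatorname{rep.dim}A=\operatorname{rep.dim}A^{op}$, because $M\mapsto DM$ exchanges generator-cogenerators and $\operatorname{End}_{A^{op}}(DM)\cong\operatorname{End}_A(M)^{op}$. Finally, $I=\operatorname{rad}^n(A)$ with $\operatorname{rad}^{n+1}(A)=0$ has $\operatorname{rad}(A)I=0$, and $n=1$ is the case $I=\operatorname{rad}(A)$. $\square$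

The proof of (b) stops working at one sentence. Suppose $Q\notin\operatorname{add}M'$ and $IQ\not\subseteq\operatorname{soc}Q$. A map $\varphi:Q\to X$ still kills the socle, but $Q/\operatorname{soc}Q$ is no longer killed by $I$. So $\varphi$ need not land in $X_0$, and nothing makes it lift to $\hat Y$. To refute the guess we must look for such an injective $Q$, and then show that no choice of $M$ repairs the damage.

## 3. A $39$-dimensional algebra whose injective $Q$ detects commutators

Let $k$ be any field; indices $j$ are read modulo $3$. The quiver $\Delta$ has the nine vertices $c,c_1,c_2,c_3,b,b_1,b_2,b_3,s$ and, for $j=1,2,3$, the arrows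
$$\gamma_j:c\to c_j,\quad g_j:c\to b,\quad \delta_j:c_j\to b_j,\quad \varepsilon_j:c_j\to b_{j+1},\quad \beta_j:b\to b_j,\quad \sigma_j:b_j\to s.$$
Let $A$ be $k\Delta$ modulo the relations
$$\varepsilon_j\gamma_j=\beta_{j+1}g_j,\quad \delta_j\gamma_j=\beta_jg_{j+1};\tag{R1}$$
$$\sigma_j\beta_j=0;\tag{R2}$$
$$\sigma_j\delta_j=\sigma_{j+1}\varepsilon_j.\tag{R3}$$

**Dimension.** The relations are homogeneous of degree $2$. Every path of length $3$ runs from $c$ to $s$, and it vanishes in $A$:
$$\sigma_j\beta_jg_i=0,\qquad \sigma_j\delta_j\gamma_j=\sigma_j\beta_jg_{j+1}=0,\qquad \sigma_{j+1}\varepsilon_j\gamma_j=\sigma_{j+1}\beta_{j+1}g_j=0.$$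
There are no longer paths, so $\operatorname{rad}^3A=0$. In degree $2$, five paths run from $c$ to $b_j$, namely $\beta_jg_1,\beta_jg_2,\beta_jg_3,\delta_j\gamma_j,\varepsilon_{j-1}\gamma_{j-1}$, and (R1) gives two relations among them:
$$\delta_j\gamma_j=\beta_jg_{j+1},\qquad \varepsilon_{j-1}\gamma_{j-1}=\beta_jg_{j-1}.\tag{3.1}$$
So $e_{b_j}Ae_c$ has basis $\beta_jg_1,\beta_jg_2,\beta_jg_3$. The space $e_sAe_{c_j}$ has basis $\sigma_j\delta_j=\sigma_{j+1}\varepsilon_j$, and $e_sAe_b=0$. With $9$ vertices and $18$ arrows, $\dim A=9+18+9+3=39$.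

**The ideal.** Let $e_C=e_c+e_{c_1}+e_{c_2}+e_{c_3}$ and $e_B=1-e_C$. No arrow leads from $\{b,b_j,s\}$ to $\{c,c_j\}$, so $e_CAe_B=0$. Hence $I:=e_BAe_C$ is a two-sided ideal with $I^2=0$. It contains the arrows $g_j,\delta_j,\varepsilon_j$, and
$$Ie_B=0,\qquad e_CI=0,\qquad A/I\cong C\times B,\quad C=e_CAe_C,\ B=e_BAe_B.$$

**$A/I$ is representation-finite.** The algebra $C$ is the path algebra of the $D_4$-quiver $c\to c_1,c_2,c_3$, which is representation-finite by Gabriel's theorem. The algebra $B$ is given by $b\to b_j\to s$ with $\sigma_j\beta_j=0$, since (R1) and (R3) start at vertices of $C$. For a $B$-module $V$ choose complements $V_{b_j}=\ker\sigma_j\oplus U_j$. Since $\operatorname{im}\beta_j\subseteq\ker\sigma_j$, the module $V$ is the direct sum of the representations $(V_b,(\ker\sigma_j)_j,0)$ and $(0,(U_j)_j,V_s)$. Each is a representation of a quiver of type $D_4$. So $B$ is representation-finite, and so is $A/I$.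

**The injective $Q$.** Let $Q=I_s=D(e_sA)$; the action on a module $D(eA)$ is $(a\varphi)(x)=\varphi(xa)$. The basis $e_s,\sigma_j,\sigma_j\delta_j$ of $e_sA$ has a dual basis $z_s,z_{b_j},z_{c_j}$. As $z_{c_j}$ takes the value $1$ on $\sigma_j\delta_j=\sigma_{j+1}\varepsilon_j$, the nonzero arrow actions are
$$\delta_jz_{c_j}=z_{b_j},\qquad \varepsilon_jz_{c_j}=z_{b_{j+1}},\qquad \sigma_jz_{b_j}=z_s.\tag{3.2}$$
Also $Q_c=Q_b=0$. Since $\delta_j\in I$, the submodule $IQ$ contains $z_{b_j}$, whereas $\operatorname{soc}Q=kz_s$. So $IQ\not\subseteq\operatorname{soc}Q$, as we wanted.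

**The modules $L(V)$.** Let $V$ be a finite-dimensional module over the free algebra $k\langle X,Y\rangle$, and put $(G_1,G_2,G_3)=(X,Y,1)$. Let $L(V)$ have the space $V$ at every vertex other than $s$ and $0$ at $s$, with
$$\gamma_j=\beta_j=1,\qquad g_j=G_j,\qquad \varepsilon_j=G_j,\qquad \delta_j=G_{j+1}.$$
Then (R1) reads $G_j=G_j$ and $G_{j+1}=G_{j+1}$, while (R2) and (R3) end at $s$. So $L(V)$ is an $A$-module. Let $\mathcal E$ be the full subcategory of $A$-modules $E$ with $E_s=0$ on which all $\gamma_j$, all $\beta_j$ and $g_3$ are bijective.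

**Lemma 3.1.** The functor $V\mapsto L(V)$ is an equivalence from finite-dimensional $k\langle X,Y\rangle$-modules to $\mathcal E$, exact in both directions, with inverse $E\mapsto E_c$, $X=g_3^{-1}g_1$, $Y=g_3^{-1}g_2$. The category $\mathcal E$ is closed under extensions.

*Proof.* Let $L(V)\to L(V')$ be a map with component $\varphi$ at $c$. Commuting with the identities $\gamma_j$, $g_3$, $\beta_j$ forces the component $\varphi$ at every vertex $\ne s$, and commuting with $g_1=X$ and $g_2=Y$ says that $\varphi$ is $k\langle X,Y\rangle$-linear. Conversely, such a $\varphi$, used at all vertices $\ne s$, commutes with every arrow. So $L$ is fully faithful.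

For $E\in\mathcal E$ put $G_j=g_3^{-1}g_j$ on $E_c$. Define $L(E_c)\to E$ to be $1$ at $c$, $\gamma_j$ at $c_j$, $g_3$ at $b$, and $\beta_jg_3$ at $b_j$; all are bijective. Compatibility with $\gamma_j$ and $\beta_j$ is immediate, and for $g_j$ it is $g_3G_j=g_j$. For $\delta_j$ it is $\beta_jg_3G_{j+1}=\beta_jg_{j+1}=\delta_j\gamma_j$, and for $\varepsilon_j$ it is $\beta_{j+1}g_3G_j=\beta_{j+1}g_j=\varepsilon_j\gamma_j$, both by (R1). The map is natural in $E$. Exactness in both directions holds because exactness is tested vertex by vertex. Closure under extensions is the five lemma for $\gamma_j$, $\beta_j$, $g_3$. $\square$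

**Lemma 3.2.** Naturally in $V$, $\operatorname{Hom}_A(Q,L(V))\cong\ker(XY-YX\mid V)$.

*Proof.* As $Q_c=Q_b=0$ and $L(V)_s=0$, a homomorphism is given by elements $t_j,r_j\in V$ (the images of $z_{c_j}$ and $z_{b_j}$), with $z_s\mapsto0$. The arrows $\gamma_j,g_j,\beta_j$ start where $Q$ is zero, and $\sigma_j$ ends where $L(V)$ is zero, so they impose no condition. By (3.2), the arrows $\delta_j$ and $\varepsilon_{j-1}$ impose $r_j=\delta_jt_j$ and $r_j=\varepsilon_{j-1}t_{j-1}$. So homomorphisms correspond to triples $(t_j)$ with $\delta_jt_j=\varepsilon_{j-1}t_{j-1}$ for all $j$. On $L(V)$ we have $\delta_1=Y$, $\delta_2=1$, $\delta_3=X$ and $\varepsilon_1=X$, $\varepsilon_2=Y$, $\varepsilon_3=1$. The conditions for $j=1,2,3$ are therefore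
$$Yt_1=t_3,\qquad t_2=Xt_1,\qquad Xt_3=Yt_2.$$
The first two determine $t_2$ and $t_3$ from $t_1$, and the third becomes $XYt_1=YXt_1$. $\square$

**The method of Section 2 on this algebra.** Take $V=k$ with $X=Y=1$ and $W=L(k)$. On $W$ the elements $g_3$ and $\delta_1,\delta_2,\delta_3$ of $I$ act as identities, so $W_0$ has no part at $c$ or $c_j$. As $Ie_B=0$, we get $W_0=e_BW$. Then $Y=W/W_0\cong Ce_c$, with $P(Y)=Ae_c$, $\Omega Y=e_BAe_c$, $I\Omega Y=0$, so $\hat Y=Ae_c$, and (2.2) is
$$0\to e_BAe_c\to e_BW\oplus Ae_c\to W\to0,$$
with dimensions $12$, $4+16$ and $8$. Both $\operatorname{Hom}_A(Q,e_BW)$ and $\operatorname{Hom}_A(Q,Ae_c)$ vanish. For the first: a map sends $z_{c_j}$ to $0$, hence also $z_{b_j}=\delta_jz_{c_j}$ and $z_s=\sigma_jz_{b_j}$. For the second: write $z_{c_j}\mapsto\tau_j\gamma_j$ with $\tau_j\in k$. The image of $z_{b_j}$ is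
$$\tau_j\delta_j\gamma_j=\tau_j\beta_jg_{j+1}\quad\text{and also}\quad \tau_{j-1}\varepsilon_{j-1}\gamma_{j-1}=\tau_{j-1}\beta_jg_{j-1}.$$
These basis elements are different, so all $\tau_j=0$; then $z_{b_j}\mapsto0$, and $z_s\mapsto 0$. But $\operatorname{Hom}_A(Q,W)\cong k\neq0$ by Lemma 3.2. So the sequence is not exact under $\operatorname{Hom}_A(Q,-)$: with $M=M'\oplus DA$, the proof of Theorem A(b) breaks at $X=W$. In particular $Q\notin\operatorname{add}M'$.

This excludes one sequence for one $M$. The next theorem treats every $M$.

**Theorem B.** For the pair $(A,I)$ of this section, $I^2=0$, $A/I$ is representation-finite, and $\operatorname{rep.dim}(A)\ge4$.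

So the guess is wrong. The value is known exactly for this algebra:

**Theorem C.** For the algebra $A$ of this section, $\operatorname{rep.dim}(A)=4$. Hence over every field $k$ there is a $39$-dimensional algebra $A$ with $\operatorname{rad}^3(A)=0$ and an ideal $I$ with $I^2=0$ and $A/I$ representation-finite, such that $\operatorname{rep.dim}(A)=4$.

## 4. A three-dimensional pair of matrices that do not commute

Before the proof of Theorem B, here is the obstruction in its smallest form. Let $V$ have basis $e_0,e_1,e_2$ with $Xe_0=e_1$, $Ye_1=e_2$, and all other products zero. Then $(XY-YX)e_0=-e_2$, while the commutator kills $e_1$ and $e_2$. So $\ker(XY-YX)=\langle e_1,e_2\rangle$ maps to zero in $V/\langle e_1,e_2\rangle=k$. By Lemma 3.2, no nonzero map $Q\to L(k)$ (with $X=Y=0$ on $k$) lifts along $L(V)\to L(k)$.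

On the other hand, every two consecutive layers of $V$ commute. The quotient $V/\langle e_2\rangle$ is a $k[x,y]$-module on which only $x$ acts, and the submodule $\langle e_1,e_2\rangle$ is one on which only $y$ acts. So $V$ is glued from two first-order thickenings of the point, one in direction $x$ and one in direction $y$.

This suggests the plan. Suppose $\operatorname{gl.dim}\operatorname{End}_A(M)\le 3$, and take an $M$-exact sequence $0\to M_1\to M_0\to W\to 0$ for a suitable $W=L(K)$. Since $M$ is a single module while the $L(V)$ form a two-parameter family, at a generic point every map $M_0\to W$ should lift to the thickening in one direction, and every map $M_1\to W$ to the thickening in the other. Pushing out along the second lift gives an extension of the above type, and every map $Q\to W$ must lift to it, because $Q\in\operatorname{add}M$. That forces the commutator to vanish, which is impossible.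

The two directions must differ. If both were $x$, the module $k[x]/(x^3)$ with $y=0$ would fit into the picture, and there the commutator is zero. One more point needs care: for a general field $k$ the generic point may only be defined over a finite extension $K$ of $k$, so the two directions have to be found in $\mathfrak m/\mathfrak m^2$ for a maximal ideal $\mathfrak m$ of $k[x,y]$.

## 5. Generic lifting along first-order thickenings in $k[x,y]$

Let $R=k[x,y]$. A finite-dimensional $R$-module $V$ is a $k\langle X,Y\rangle$-module with $X=x$, $Y=y$, so $L(V)$ is defined. The same formulas with $V=R$ give $L(R)$, free of rank $8$ over $R$, with $A$ acting $R$-linearly, and $L(V)=L(R)\otimes_RV$. Fix any $M\in A$-mod.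

**Lemma 5.1.** There is a maximal ideal $\mathfrak m$ of $R$ such that, for every surjection $V\to V''$ of finite-dimensional $R$-modules killed by $\mathfrak m^2$ and every $M_i\in\operatorname{add}M$, the map $\operatorname{Hom}_A(M_i,L(V))\to\operatorname{Hom}_A(M_i,L(V''))$ is surjective.

*Proof.* **Step 1: write Hom as the kernel of an $R$-linear map.** Choose a presentation $A^p\to A^q\to M\to 0$ and apply $\operatorname{Hom}_A(-,L(V))$. The first map is given by a matrix over $A$, so, naturally in $V$,
$$\operatorname{Hom}_A(M,L(V))=\ker\bigl(L(V)^q\to L(V)^p\bigr)=\ker(d\otimes_RV)$$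
for a fixed $R$-linear map $d:L(R)^q\to L(R)^p$.

**Step 2: make the cokernel free.** Put $G=\operatorname{Coker}d$. We claim that $G_f$ is free over $R_f$ for some $0\ne f\in R$. Choose $m_1,\dots,m_r\in G$ whose images form a basis of $G\otimes_R\operatorname{Frac}R$. The map $R^r\to G$, $(a_i)\mapsto\sum a_im_i$, becomes an isomorphism over $\operatorname{Frac}R$. So its kernel is a torsion submodule of $R^r$, hence zero, and its cokernel is finitely generated and torsion, hence killed by some $f\neq0$. Thus $R_f^r\cong G_f$.

**Step 3: deduce exactness in $V$.** Consider $0\to\ker d_f\to R_f^{8q}\to R_f^{8p}\to G_f\to0$. Since $G_f$ is free, the image of $d_f$ is a direct summand of $R_f^{8p}$, hence projective. So $\ker d_f$ is a direct summand of $R_f^{8q}$, and the sequence consists of split short exact sequences of projectives. Therefore $\ker(d\otimes_RV)=\ker(d_f)\otimes_{R_f}V$ for every $R_f$-module $V$, and this is exact in $V$ because $\ker d_f$ is projective.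

**Step 4: choose the point.** Some maximal ideal $\mathfrak m$ does not contain $f$. Otherwise $f$ would lie in every maximal ideal, $1+xf$ would be a unit of $R$, that is, a constant, and $f$ would be $0$. As $R/\mathfrak m^2$ is local with maximal ideal $\mathfrak m/\mathfrak m^2$, the element $f$ is invertible in it. So every $R$-module killed by $\mathfrak m^2$ is an $R_f$-module. By Step 3 the assertion holds for $M$, and then for all of $\operatorname{add}M$ by additivity. $\square$

**Lemma 5.2.** Let $\mathfrak m$ be a maximal ideal of $R$ and $K=R/\mathfrak m$. There are $u,v\in\mathfrak m$ that form a $K$-basis of $\mathfrak m/\mathfrak m^2$.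

*Proof.* **Step 1: find two generators.** By the Nullstellensatz, $K$ is a finite extension of $k$. So $\mathfrak m\cap k[x]$ is nonzero, and $k[x]/(\mathfrak m\cap k[x])\subseteq K$ is a domain; hence $\mathfrak m\cap k[x]=(u)$ with $u$ irreducible in $k[x]$. The image of $\mathfrak m$ in $(k[x]/u)[y]$ is a maximal ideal in a polynomial ring over a field, so it is generated by a monic polynomial in $y$ of positive degree. Lift this polynomial to some $v$ that is monic in $y$; then $v\in\mathfrak m$, as $\mathfrak m\supseteq Ru$. So $\mathfrak m=(u,v)$. Here $u$ is prime in $R$, because $R/Ru=(k[x]/u)[y]$ is a domain, and $u\nmid v$, because $v$ has nonzero image there.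

**Step 2: check independence modulo $\mathfrak m^2$.** Suppose $au+a'v=\lambda u^2+\mu uv+\nu v^2$ with coefficients in $R$. Then $u(a-\lambda u-\mu v)=v(\nu v-a')$. As $u$ is prime and $u\nmid v$, we have $\nu v-a'=uh$ for some $h\in R$, and then $a-\lambda u-\mu v=vh$. Hence $a,a'\in\mathfrak m$. So $u,v$ are $K$-independent in $\mathfrak m/\mathfrak m^2$, and they generate it. $\square$

With these $u,v$ put
$$E_1=R/(\mathfrak m^2+Rv),\qquad E_2=R/(\mathfrak m^2+Ru),\qquad 0\to K\xrightarrow{\ \iota_i\ }E_i\xrightarrow{\ p_i\ }K\to0\quad(i=1,2),\tag{5.1}$$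
where $p_i$ is the canonical map and $\iota_i(K)=\mathfrak mE_i$. By Lemma 5.2, $\mathfrak mE_1$ is one-dimensional over $K$, generated by the class $\bar u\ne0$, and $\mathfrak mE_2$ is one-dimensional, generated by $\bar v\ne 0$. So $E_1$ is the thickening in direction $u$ and $E_2$ the thickening in direction $v$. All of $K,E_1,E_2$ are killed by $\mathfrak m^2$. For $k=K$ and $\mathfrak m=(x,y)$, with $u=x$ and $v=y$, these are the two layers of Section 4.

## 6. The lower bound: no $M$ gives global dimension $3$

*Proof of Theorem B.* The properties of $I$ were checked in Section 3. Suppose $\operatorname{rep.dim}A\le3$. Then there is a generator-cogenerator $M$ with $\operatorname{gl.dim}\operatorname{End}_A(M)\le3$. In particular $Q\in\operatorname{add}M$. Take $\mathfrak m$ from Lemma 5.1 for this $M$, and $K,u,v,E_i,\iota_i,p_i$ as in (5.1). Put $W=L(K)$.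

**Step 1: take a resolution of $W$ and lift it in two directions.** By Proposition 1.1(i) there is an $M$-exact sequence
$$0\to M_1\xrightarrow{\ i\ }M_0\xrightarrow{\ \pi\ }W\to0,\qquad M_0,M_1\in\operatorname{add}M.$$
By Lemma 5.1 for $p_1$, there is $\pi':M_0\to L(E_1)$ with $L(p_1)\pi'=\pi$. Since $L(p_1)\pi'i=\pi i=0$ and $L$ is exact, $\pi'i=L(\iota_1)h$ for some $h:M_1\to W$. By Lemma 5.1 for $p_2$, $h=L(p_2)h'$ for some $h':M_1\to L(E_2)$.

**Step 2: glue to a three-step module.** Let $\tilde E$ be the pushout of $i$ and $h'$. It sits in an exact sequence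
$$0\to L(E_2)\to\tilde E\to W\to0,\tag{6.1}$$
and $M_0\to\tilde E\to W$ is $\pi$. The maps $L(\iota_1p_2):L(E_2)\to L(E_1)$ and $\pi':M_0\to L(E_1)$ agree on $M_1$:
$$L(\iota_1p_2)h'=L(\iota_1)h=\pi'i.$$
So they define a map $\tilde E\to L(E_1)$. It is compatible with the projections to $W$: on $L(E_2)$ because $p_1\iota_1=0$, and on $M_0$ because $L(p_1)\pi'=\pi$. On the kernels of these projections it induces $L(p_2):L(E_2)\to L(K)$, which is surjective with kernel $L(\iota_2)(L(K))$. By the snake lemma, $\tilde E\to L(E_1)$ is surjective with kernel $L(\iota_2)(L(K))$.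

In (6.1) the outer terms lie in $\mathcal E$, so by Lemma 3.1 $\tilde E\cong L(\hat V)$ for a $k\langle X,Y\rangle$-module $\hat V$. All the maps above come from module maps: there is an exact sequence $0\to E_2\to\hat V\to K\to0$ and a surjection $r:\hat V\to E_1$ such that
$$\ker r=\iota_2(K)\subset E_2,\qquad r|_{E_2}=\iota_1p_2,\qquad p_1r=(\hat V\to K).\tag{6.2}$$

**Step 3: use $Q$ to make $\hat V$ commutative.** Since $Q\in\operatorname{add}M$, every map $Q\to W$ lifts along $\pi$ to $M_0$, hence to $\tilde E$. Put $\partial=XY-YX$. By Lemma 3.2, which is natural, $\ker(\partial\mid\hat V)\to\ker(\partial\mid K)=K$ is surjective. Moreover $E_2\subseteq\ker(\partial\mid\hat V)$, since $E_2$ is an $R$-module. Given $\xi\in\hat V$, choose $\eta\in\ker\partial$ with the same image in $K$; then $\xi-\eta\in E_2\subseteq\ker\partial$, so $\partial\xi=0$. Hence $\hat V$ is an $R$-module.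

**Step 4: compare $uv$ and $vu$.** Choose $e\in\hat V$ with $r(e)=\bar1\in E_1$.

First, $r(ve)=\bar v=0$ in $E_1$. So $ve\in\iota_2(K)$, which is killed by $\mathfrak m$, and $u(ve)=0$.

Second, $r(ue)=\bar u\neq0$ and $p_1r(ue)=0$. By (6.2), $ue\in E_2$ and $\iota_1p_2(ue)=\bar u\ne0$. So $p_2(ue)\ne0$, that is, $ue$ is the class in $E_2=R/(\mathfrak m^2+Ru)$ of some $\rho\in R\setminus\mathfrak m$. If $v(ue)=0$, then $\rho v\in\mathfrak m^2+Ru$, and since $\rho$ is nonzero in $K$, the class of $v$ in $\mathfrak m/\mathfrak m^2$ would be a $K$-multiple of that of $u$. This contradicts Lemma 5.2. So $v(ue)\neq0$.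

But $\hat V$ is an $R$-module, so $v(ue)=u(ve)=0$. This contradiction proves $\operatorname{rep.dim}A\ge4$. $\square$

## 7. The upper bound: adding $DA$ and the quotients $I_{b_j}/\operatorname{soc}I_{b_j}$

For Theorem C we need a generator-cogenerator whose endomorphism algebra has global dimension at most $4$, hence $M$-exact resolutions of length $2$. Keep $N,M'$ from (2.1), for the pair $(A,I)$ of Section 3.

**Definition.** For a module $L$ write $[L](Z,X)$ for the set of maps $Z\to X$ that factor through an object of $\operatorname{add}L$. It is a subgroup, closed under composition with arbitrary maps on both sides.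

A map whose image is killed by $I$ factors through its image, so it lies in $[N]\subseteq[M']$. For example, every map from an $A/I$-module lies in $[N]$. All $[M']$-maps to $X$ lift along (2.2), since maps from $\operatorname{add}M'$ do.

**Lemma 7.1.** Let $M=M'\oplus S$ be a generator-cogenerator. Suppose that for $X$ there is $h:S_X\to X$ with $S_X\in\operatorname{add}S$ such that, for all $Z\in\operatorname{add}S$:

(α) every $\varphi:Z\to X$ lies in $h\operatorname{Hom}_A(Z,S_X)+[M'](Z,X)$;

(β) if $\varphi:Z\to S_X$ and $h\varphi\in[M']$, then $\varphi\in[M']$.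

Then $X$ has an $M$-exact resolution of length at most $2$ with terms in $\operatorname{add}M$.

*Proof.* Let $0\to M_1'\to M_0'\xrightarrow{p}X\to0$ and $0\to M_1''\to M_0''\to S_X\to0$ be the sequences (2.2) for $X$ and for $S_X$.

**Step 1: cover $X$.** The map $(p,h):M_0'\oplus S_X\to X$ is surjective, since $p$ is. Every map from $\operatorname{add}M'$ to $X$ lifts to $M_0'$. By (α), a map from $Z\in\operatorname{add}S$ is the sum of one that factors through $h$ and one in $[M']$, which lifts to $M_0'$. So the sequence ending in $(p,h)$, with kernel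
$$\mathcal K=\{(m,t): p(m)=-h(t)\},$$
is $M$-exact.

**Step 2: cover the kernel.** The projection $\mathcal K\to S_X$ is onto with kernel $M_1'$. The composite $M_0''\to S_X\xrightarrow{-h}X$ lifts to $M_0'$, since $M_0''\in\operatorname{add}M'$. This gives a map $\lambda:M_0''\to\mathcal K$ over $S_X$. The map $M_1'\oplus M_0''\to\mathcal K$, $(m_1,m)\mapsto m_1+\lambda(m)$, is onto. If $m_1+\lambda(m)=0$, then $m$ maps to $0$ in $S_X$, so $m\in M_1''$ and $m_1=-\lambda(m)$. So we get an exact sequence
$$0\to M_1''\to M_1'\oplus M_0''\to\mathcal K\to0.$$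

**Step 3: check that this is $M$-exact.** Let $\psi:Z\to\mathcal K$ with $Z\in\operatorname{add}M'$ or $Z\in\operatorname{add}S$, and let $\varphi:Z\to S_X$ be its component. By the definition of $\mathcal K$, $h\varphi$ factors through $M_0'$, so $h\varphi\in[M']$. Hence $\varphi\in[M']$, by (β) if $Z\in\operatorname{add}S$ and trivially if $Z\in\operatorname{add}M'$. So $\varphi$ lifts to some $\varphi':Z\to M_0''$, and $\psi-\lambda\varphi'$ has zero component in $S_X$, that is, it lands in $M_1'$. Thus $\psi$ lifts.

Splicing gives the $M$-exact resolution $0\to M_1''\to M_1'\oplus M_0''\to M_0'\oplus S_X\to X\to0$. $\square$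

**The injectives.** Write $I_i=D(e_iA)$. The modules $I_c$ and $I_{c_j}$ are supported at $c$ and $c_j$, so they are killed by $I$ and lie in $\operatorname{add}N$. The module $I_b$ has basis $z_b,w_1,w_2,w_3$ dual to $e_b,g_1,g_2,g_3$. Here $g_iw_k$ is $z_b$ if $i=k$ and $0$ otherwise, and all $\gamma_lw_k=0$. So $I\cdot I_b=kz_b=\operatorname{soc}I_b$.

The module $I_{b_j}$ has basis $z_{b_j},z_b,z_{c_j},z_{c_{j-1}},w_1,w_2,w_3$ dual to $e_{b_j},\beta_j,\delta_j,\varepsilon_{j-1},\beta_jg_1,\beta_jg_2,\beta_jg_3$. To compute $\gamma_jw_k$, evaluate at $\delta_j$: by (3.1), $w_k(\delta_j\gamma_j)=w_k(\beta_jg_{j+1})$. For $\gamma_{j-1}w_k$, evaluate at $\varepsilon_{j-1}$: $w_k(\varepsilon_{j-1}\gamma_{j-1})=w_k(\beta_jg_{j-1})$. So the nonzero actions are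
$$g_kw_k=z_b,\quad \gamma_jw_{j+1}=z_{c_j},\quad \gamma_{j-1}w_{j-1}=z_{c_{j-1}},\quad \beta_jz_b=\delta_jz_{c_j}=\varepsilon_{j-1}z_{c_{j-1}}=z_{b_j}.\tag{7.1}$$
Here $I\cdot I_{b_j}$ contains $z_b$, which is not in the socle $kz_{b_j}$. So besides $Q$, the modules $I_{b_j}$ are the injectives to which the argument of Theorem A(b) does not apply directly. A map from $I_{b_j}$ to a module without injective summands kills $z_{b_j}$, so it factors through
$$\pi_j:I_{b_j}\to T_j:=I_{b_j}/\operatorname{soc}I_{b_j}.$$
This is why we add the $T_j$. By (7.1), $T_j$ is generated by $w_1,w_2,w_3$. It is supported at $c,b,c_j,c_{j-1}$, with $(T_j)_b=kz_b$, and $IT_j=kz_b$, because elements of $Ie_{c_l}$ lead to vertices $b_l$, $b_{l+1}$ or $s$, where $T_j$ is zero. Put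
$$S=DA\oplus T_1\oplus T_2\oplus T_3,\qquad M=M'\oplus S.$$
This is a generator-cogenerator. Next we collect the homomorphisms between its critical summands.

**Lemma 7.2.**

(i) $\operatorname{End}_A(Q)=k$, and $\operatorname{Hom}_A(T_l,Q)=\operatorname{Hom}_A(I_{b_l},Q)=\operatorname{Hom}_A(I_b,Q)=0$ for all $l$.

(ii) $\operatorname{Hom}_A(Q,T_j)=[N](Q,T_j)$.

(iii) $\operatorname{End}_A(T_j)=k$, and $\operatorname{Hom}_A(T_l,T_j)=0$ for $l\ne j$, and $\operatorname{Hom}_A(I_b,T_j)=0$.

(iv) If $\varphi:T_j\to X$ is a map with $\varphi\pi_j\in[M']$, then $\varphi\in[N]$.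

*Proof.* (i) For every $X$ we have $\operatorname{Hom}_A(X,D(e_sA))\cong D(e_sX)$. Here $e_sQ=kz_s$ is one-dimensional, so $\operatorname{End}_A(Q)$ consists of scalars, while $T_l$, $I_{b_l}$ and $I_b$ vanish at $s$.

(ii) As $Q_c=Q_b=0$ and $(T_j)_{b_l}=(T_j)_s=0$, the image of a map lies in $\bigoplus_l(T_j)_{c_l}$, which $I$ sends to vertices $b_l$ and $s$, that is, to zero. So the image is killed by $I$.

(iii) Let $Z$ be some $T_l$ or $I_b$, and let $\varphi:Z\to T_j$ with $\varphi(z_b)=\lambda z_b$. Then $g_i\varphi(w_k)=\varphi(g_iw_k)$ is $\lambda z_b$ for $i=k$ and $0$ otherwise. As $(T_j)_c$ has basis $w_1,w_2,w_3$ and $g_i$ reads off the coefficient of $w_i$, we get $\varphi(w_k)=\lambda w_k$. The $w_k$ generate $Z$, so for $Z=T_j$ we have $\varphi=\lambda\,\mathrm{id}$. Now let $Z=T_l$ with $l\ne j$, or $Z=I_b$. In $Z$ we have $\gamma_jw_{j+1}=0$. This is clear for $I_b$. In $T_l$ the only nonzero products of this kind are $\gamma_lw_{l+1}$ and $\gamma_{l-1}w_{l-1}$; the first is excluded by $j\neq l$, and if $j=l-1$, then $w_{j+1}=w_l\ne w_{l-1}$. In $T_j$, however, $\gamma_jw_{j+1}=z_{c_j}\neq0$.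 Hence $0=\varphi(\gamma_jw_{j+1})=\lambda z_{c_j}$, so $\lambda=0$ and $\varphi=0$.

(iv) By Lemma 2.1, $\varphi\pi_j$ lifts to $X_0\oplus\hat Y$ with $Y=X/X_0$. Let $\rho:I_{b_j}\to\hat Y$ be the second component. We show $\rho(w_k)=0$ for all $k$. Since $Ie_B=0$, we have $e_BX\subseteq X_0$, so $e_BY=0$ and $Y$ is a $C$-module. Hence $P(Y)$ is a direct sum of copies of $Ae_c$ and of the $Ae_{c_l}$. Since $e_CI=0$, we have $e_C\hat Y=e_CP(Y)$, and this is a direct sum of copies of $Ce_c=(c\to c_1,c_2,c_3)$ and of simples at the $c_l$. So every $\gamma_l$ is injective on $\hat Y_c$. By (7.1), in $I_{b_j}$ we have $\gamma_jw_k=0$ for $k\ne j+1$, and $\gamma_{j-1}w_{j+1}=0$, because $j+1\not\equiv j-1$ modulo $3$. So each $w_k$ is killed by some $\gamma_l$. Then $\gamma_l\rho(w_k)=0$, and $\rho(w_k)=0$.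

Consequently $\varphi(w_k)\in X_0$. As $g_k\in I$, $\varphi(z_b)=\varphi(g_kw_k)=g_k\varphi(w_k)=0$. Finally $I\varphi(T_j)=\varphi(IT_j)=k\varphi(z_b)=0$, so the image of $\varphi$ is killed by $I$, and $\varphi\in[N]$. $\square$

*Proof of Theorem C.* **Step 1: choose $h$.** Let $X$ have no nonzero injective summand. Choose maps $f_1,\dots,f_a:Q\to X$ inducing a $k$-basis of $\operatorname{Hom}_A(Q,X)/[M'](Q,X)$, and for each $j$ choose $a_j$ maps $T_j\to X$ inducing a $k$-basis of $\operatorname{Hom}_A(T_j,X)/[M'](T_j,X)$. Together they define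
$$h:S_X=Q^a\oplus\bigoplus_jT_j^{a_j}\to X.$$
We check (α) and (β) of Lemma 7.1. Both are additive in $Z$, so we may take $Z$ indecomposable: $Z$ is one of $T_j$, $Q$, $I_{b_j}$, $I_b$, $I_c$, $I_{c_j}$ (the $T_j$ are indecomposable by Lemma 7.2(iii)).

**Step 2: verify (α).** For $Z=Q$ and $Z=T_j$ it holds by the choice of the bases. A map $I_{b_j}\to X$ is not mono, since a mono would split; so it kills the simple socle and factors through $\pi_j$, and the case $T_j$, composed with $\pi_j$, applies. A map $I_b\to X$ is not mono either, so it kills $\operatorname{soc}I_b=I\cdot I_b$; its image is killed by $I$, and the map lies in $[N]$. Finally, $I_c$ and $I_{c_j}$ lie in $\operatorname{add}N$, so all maps from them lie in $[N]$.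

**Step 3: verify (β).** Let $\varphi:Z\to S_X$ with $h\varphi\in[M']$.

- $Z=Q$: by Lemma 7.2(i) and (ii), the components of $\varphi$ into $Q^a$ are scalars $\lambda_i$ and the others lie in $[N]$. So $\sum\lambda_if_i\in[M']$, hence all $\lambda_i=0$, and $\varphi\in[N]$.
- $Z=T_j$: by Lemma 7.2(i) and (iii), $\varphi$ is a vector of scalars into $T_j^{a_j}$ and zero elsewhere. The corresponding linear combination of the chosen maps $T_j\to X$ lies in $[M']$, so all scalars vanish and $\varphi=0$.
- $Z=I_{b_j}$: by Lemma 7.2(i) there are no components into $Q$. Since $(T_l)_{b_j}=0$ for all $l$, $\varphi$ kills $z_{b_j}$, so $\varphi=\varphi'\pi_j$ with $\varphi':T_j\to S_X$. Now $h\varphi'\pi_j\in[M']$, so $h\varphi'\in[N]\subseteq[M']$ by Lemma 7.2(iv). By the case $T_j$, $\varphi'=0$, and so $\varphi=0$.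
- $Z=I_b$: $\varphi=0$ by Lemma 7.2(i) and (iii).
- $Z=I_c$ or $Z=I_{c_j}$: $Z\in\operatorname{add}N$, so $\varphi\in[N]$.

**Step 4: conclude.** By Lemma 7.1, every $X$ without nonzero injective summand has an $M$-exact resolution of length at most $2$ in $\operatorname{add}M$. For a general $X$, add $0\to J\to J\to0$ for its injective part $J\in\operatorname{add}M$. Proposition 1.1(ii) with $n=2$ gives $\operatorname{gl.dim}\operatorname{End}_A(M)\le4$, so $\operatorname{rep.dim}(A)\le4$. With Theorem B, $\operatorname{rep.dim}(A)=4$. The remaining assertions ($\dim A=39$, $\operatorname{rad}^3A=0$, and the properties of $I$) were verified in Section 3, over an arbitrary field. $\square$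

**Remark.** By Theorem A(a), the hypotheses $I^2=0$ and $A/I$ representation-finite always give a generator whose endomorphism algebra has global dimension at most $3$; the obstruction comes only from also requiring the injectives as summands. Whether $\operatorname{rep.dim}$ is bounded by a universal constant under these hypotheses is not determined by the arguments above.
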